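\title{Shortest flip sequences between planar triangulations have no constant-factor approximation}

\begin{abstract}
We show that, unless $\mathrm{P}=\mathrm{NP}$, there is no constant $c$ for which a polynomial-time algorithm, given two triangulations of a planar point set in general position, outputs a flip sequence between them of length at most $c$ times their flip distance. The proof is a gap-preserving reduction from the problem of satisfying a monotone Boolean formula with as few ones as possible. Its gadget is a sheared double chain whose triangulation can be changed cheaply only with the help of one or two designated points, whose lines of sight are blocked by other double chains. The same reduction excludes the factors $c_1\log n$, for some $c_1>0$, and $2^{(\log n)^{1-\varepsilon}}$, for every $\varepsilon>0$.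
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $P$ be a finite set of $n$ points of the plane in \emph{general position}: no three are collinear. A \emph{triangulation} of $P$ is an edge-maximal set of straight segments between points of $P$, any two of which meet at most in a common endpoint. If two triangles of a triangulation share an edge and their union is a convex quadrilateral, then replacing that edge by the other diagonal of the quadrilateral gives another triangulation; this operation is a \emph{flip}. The graph $\mathcal T(P)$ has the triangulations of $P$ as vertices, and two are adjacent if they differ by one flip. The \emph{flip distance} $d(T_1,T_2)$ is the distance in $\mathcal T(P)$: the least number of local changes that turn $T_1$ into $T_2$.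

By a theorem of Lawson, $\mathcal T(P)$ is connected and has diameter $O(n^2)$; Hurtado et al.\ showed that this bound is tight in the worst case; and computing a shortest flip sequence between two given triangulations is APX-hard (see \cite{Column}). APX-hardness excludes approximation factors close to $1$ but says nothing about large constants. The following question is Open Problem~7 of \cite{Column}.

\medskip
\noindent\textbf{Question.} \emph{Are there an algorithm and a constant $c\ge1$ such that, for every finite $P$ in general position and all $T_1,T_2\in\mathcal T(P)$, the algorithm runs in time polynomial in $n$ and outputs a flip sequence from $T_1$ to $T_2$ of length at most $c\cdot d(T_1,T_2)$?}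
\medskip

The simplest case suggests a positive answer. A flip removes one edge, so $d(T_1,T_2)\ge|T_1\setminus T_2|$ always. Suppose $P$ is in convex position. The edges common to $T_1$ and $T_2$ cut the polygon into convex pieces, and a piece with $k$ vertices contains $k-3$ edges of $T_1\setminus T_2$. Fix a vertex $v$ of the piece. A triangulation of the piece other than the fan at $v$ has a triangle $vab$ whose side $ab$ is a diagonal, and flipping $ab$ creates a new edge at $v$; so at most $k-3$ flips lead to the fan. Passing through the fans gives a sequence of at most $2|T_1\setminus T_2|\le2d(T_1,T_2)$ flips. This algorithm never touches a common edge. For general point sets that strategy fails completely: in the instances built below $T_1$ and $T_2$ differ only in one small region, and every short flip sequence must destroy and rebuild common edges far away. Deciding which ones to destroy is the hard problem.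

\begin{theorem}\label{thm:constant}
If $\mathrm P\ne\mathrm{NP}$, then for no constant $c$ is there a polynomial-time algorithm that outputs, for all inputs $P,T_1,T_2$, a flip sequence from $T_1$ to $T_2$ of length at most $c\cdot d(T_1,T_2)$.
\end{theorem}

Some assumption of this kind is unavoidable: a shortest sequence has $O(n^2)$ flips, so deciding whether $d(T_1,T_2)\le k$ is in NP, and if $\mathrm P=\mathrm{NP}$ a shortest sequence can be found flip by flip in polynomial time.

We say that an algorithm \emph{has factor} $f(n)$ if, for all sufficiently large $n$, it outputs on every input with $n$ points a flip sequence of length at most $f(n)\,d(T_1,T_2)$. Logarithms are to base $2$.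

\begin{theorem}\label{thm:strong}
Assume $\mathrm P\ne\mathrm{NP}$.
\begin{enumerate}
\item[(i)] There is $c_1>0$ such that no polynomial-time algorithm has factor $c_1\log n$.
\item[(ii)] For no $\varepsilon>0$ is there a polynomial-time algorithm with factor $2^{(\log n)^{1-\varepsilon}}$.
\end{enumerate}
\end{theorem}

Both theorems come from one reduction. A \emph{monotone formula} $\varphi$ is a rooted binary tree whose inner nodes are labeled $\wedge$ or $\vee$ and whose leaves are labeled by variables $x_1,\dots,x_V$, each occurring at least once. The all-ones assignment satisfies $\varphi$ and the all-zeros assignment does not. Let $K(\varphi)\ge1$ be the least number of ones in a satisfying assignment; MMSA is the problem of finding a satisfying assignment with few ones.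

\begin{theorem}\label{thm:reduction}
There is a polynomial-time algorithm that, given $\varphi$, outputs a point set $P$ in general position with integer coordinates of polynomially bounded size, triangulations $T_1,T_2\in\mathcal T(P)$, and integers $G,M$ with $G\ge20$, $G=O(\text{number of nodes of }\varphi)$, $M=G^4$, $G\le|P|\le3G^6$, such that
\[
2M^2K(\varphi)\;\le\; d(T_1,T_2)\;\le\;2M^2\bigl(K(\varphi)+1/G\bigr).
\]
From any flip sequence of length $\ell$ from $T_1$ to $T_2$ one can compute, in time polynomial in the input and $\ell$, a satisfying assignment of $\varphi$ with at most $\ell/(2M^2)$ ones.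
\end{theorem}

Section~\ref{sec:idea} shows the gadget by hand, and Section~\ref{sec:hardness} derives the first two theorems from the third. The proof of Theorem~\ref{thm:reduction} separates combinatorics from coordinates: Sections~\ref{sec:channel}--\ref{sec:upper} use only a short list of properties of $P$, namely a table of orientations and a few disjointness statements, and Section~\ref{sec:coordinates} constructs a point set that has them.

\section{The idea in the smallest cases}\label{sec:idea}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\coordinate (u1) at (-2.4,1.0); \coordinate (u2) at (-1.7,1.05); \coordinate (u3) at (-1.0,1.25);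
\coordinate (w1) at (1.0,-1.25); \coordinate (w2) at (1.7,-1.05); \coordinate (w3) at (2.4,-1.0);
\coordinate (q) at (-5,0); \coordinate (qq) at (5,0);
\coordinate (r) at (-2.4,-2.5); \coordinate (rr) at (2.4,2.5);
\draw[dashed,gray] (-5.6,0)--(5.6,0);
\draw[gray,line width=1.4pt] (-3.95,2.4)--(-3.55,-2.4) (-3.75,2.4)--(-3.45,-2.4);
\draw[very thick] (u1)--(u2)--(u3) (w1)--(w2)--(w3);
\draw (u1)--(w1) (u1)--(w2) (u1)--(w3) (u2)--(w3) (u3)--(w3);
\draw[dotted,thick] (q)--(u1) (q)--(w1);
\foreach \p in {u1,u2,u3,w1,w2,w3,q,qq,r,rr} \fill (\p) circle (1.6pt);
\node[above] at (u1) {$u_1$}; \node[above] at (u2) {$u_2$}; \node[above] at (u3) {$u_3$};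
\node[below] at (w1) {$w_1$}; \node[below] at (w2) {$w_2$}; \node[below] at (w3) {$w_3$};
\node[above] at (q) {$q$}; \node[above] at (qq) {$q'$};
\node[right] at (r) {$r$}; \node[left] at (rr) {$r'$};
\end{tikzpicture}
\caption{A channel of length $3$, stretched vertically: chains $u_1u_2u_3$ and $w_1w_2w_3$, the five rungs of state $\alpha$, caps $q,q'$ on the dashed axis, and guards $r,r'$. The dotted triangle $qu_1w_1$ is needed to use the cap $q$; the gray segments, rungs of another channel with endpoints outside the picture, block it.}
\label{fig:channel}
\end{figure}

\paragraph{A slow gadget.} Take the six points $u_i,w_j$ of Figure~\ref{fig:channel} alone: two chains that bulge toward each other. Call a segment $u_iw_j$ a \emph{rung} and identify it with the lattice point $(i,j)$. Two rungs cross exactly when one has the larger $i$ and the smaller $j$. The six segments inside the chains are crossed by nothing, so they belong to every triangulation. A triangulation of six points with four hull vertices has $3\cdot6-3-4=11$ edges, so it has five rungs, which form a monotone lattice path from $(1,1)$ to $(3,3)$. Write the path as a word, with $u$ for a step in $i$ and $w$ for a step in $j$.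 A flip changes one vertex of the path, that is, it swaps two adjacent letters. From $\alpha=wwuu$ to $\beta=uuww$ each of the four pairs of a $w$ and a $u$ must be swapped, and four flips suffice:
\[
wwuu\to wuwu\to uwwu\to uwuw\to uuww .
\]
For chains of $m$ points the same count gives $(m-1)^2$ flips.

\paragraph{A point that helps.} Add the point $q$ and suppose $qu_1w_1$ is a triangle of the triangulation. The point $q$ sees every $u_i$ and $w_j$ through the rung $u_1w_1$. From $\alpha$, the flips $u_1w_1\to qw_2$, $u_1w_2\to qw_3$, $u_1w_3\to qu_2$, $u_2w_3\to qu_3$ produce the star of $q$, and four flips of the same kind produce the same star from $\beta$. In general this route costs $4(m-1)$ flips, which beats $(m-1)^2$ as soon as $m>5$. We call $q$ a \emph{cap}.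

\paragraph{Points that do not help.} From $r'$ the six points appear in the angular order $u_1,u_2,u_3,w_1,w_2,w_3$, because the double chain is sheared until it is almost a straight line. The triangle $u_iw_jr'$ therefore contains $u_{i+1}$ unless $i=3$. So $r'$ can replace only rungs $(3,j)$, and symmetrically $r$ can replace only rungs $(i,1)$. If all rungs are to disappear with the help of such points alone, the last one is $(3,1)$, and the only full path through $(3,1)$ is $\beta$. Thus removing all rungs, which we call \emph{opening} the channel, costs $(m-1)^2$ flips from $\alpha$ without a cap, and a linear number with one. The point of the shear is that \emph{every} point of the final configuration other than the caps will look like $r$ or $r'$.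

\paragraph{Wiring.} Place a second channel $L$ across the line of sight from $q$, as the gray rungs in Figure~\ref{fig:channel}; give it chains of $M+1$ points and no cap. Let $T_1$ and $T_2$ both have $L$ in state $\alpha$ and differ only in the state of the first channel. One can pay $(m-1)^2$; or one can open $L$ for $M^2$ flips, use $q$, and close $L$ again for another $M^2$. This is the instance for the formula $x_1$: the \emph{lock} $L$ is the variable, and setting it to $1$ costs $2M^2$. A channel whose cap looks through two other channels is a conjunction, and a channel with two caps, each looking through one other channel, is a disjunction (Figure~\ref{fig:skeleton}). Lines of sight may cross each other freely, since caps are used one at a time and the long edges between the gadgets involve only $O(G)$ points, where $G$ is the number of channels; rearranging them costs $O(G^2)$ flips. Many lines of sight may pass through the same lock, so variables can be repeated.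

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[dashed,gray] (-4,0)--(4,0) (-2,0)--(-0.6,2.2) (2,0)--(3.6,2);
\draw[line width=2.2pt] (-0.32,0)--(0.32,0) (-2.17,-0.27)--(-1.83,0.27) (1.8,-0.25)--(2.2,0.25) (-1.6,1.16)--(-1.0,1.04) (2.52,1.14)--(3.08,0.86);
\foreach \p in {(-4,0),(4,0),(-0.6,2.2),(3.6,2)} \fill \p circle (1.6pt);
\node[below] at (0,-0.08) {$v$}; \node[below] at (-2.2,-0.25) {$a$}; \node[below] at (1.8,-0.25) {$b$};
\node[left] at (-1.6,1.2) {$L_1$}; \node[left] at (2.52,1.2) {$L_2$};
\node[below] at (-4,0) {$q_v$}; \node[below] at (4,0) {$q'_v$};
\node[right] at (-0.6,2.2) {$q_a$}; \node[right] at (3.6,2) {$q_b$};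
\end{tikzpicture}
\caption{The arrangement for $x_1\vee x_2$, with root $v$, leaves $a,b$ and locks $L_1,L_2$. Each thick dash is a tiny channel whose rungs run along the dash; dots are caps and dashed lines are lines of sight. The cap $q_v$ can serve $v$ only when $a$ is open, and $q_a$ can serve $a$ only when $L_1$ is open.}
\label{fig:skeleton}
\end{figure}

\paragraph{Scales.} Let the channels of tree nodes have chains of $m$ points. Two inequalities make the flip distance measure $K(\varphi)$. Changing a node without a cap must cost more than opening all locks, $(m-1)^2\ge2M^2V$; and all linear costs and rearrangements together, about $Gm+G^3$, must be small against $M^2$. The choice $M=G^4$, $m=G^5+1$ satisfies both.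

\section{Hardness from the reduction}\label{sec:hardness}

We use three known results.
\begin{enumerate}
\item[(VC)] There is a constant $r>1$ such that it is NP-hard, given a graph and a number $a$, to distinguish vertex cover number at most $a$ from vertex cover number greater than $ra$ (the PCP theorem with Papadimitriou--Yannakakis; H\aa stad; Dinur--Safra).
\item[(SC)] There is $c_0>0$ such that it is NP-hard to approximate Set Cover with $N$ elements and $N^{O(1)}$ sets within $c_0\log N$ \cite{RS97,DSt14}.
\item[(LC)] For every $\varepsilon>0$ it is NP-hard to approximate MMSA on formulas of size $N$ within $2^{(\log N)^{1-\varepsilon}}$. This is proved in \cite{DS04} for Label-Cover, which is the special case $\bigwedge_v\bigvee_b\bigwedge_{u\sim v}\bigvee_{a:\,\Pi_{uv}(a)=b}x_{u,a}$ of MMSA.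
\end{enumerate}

Suppose an algorithm returns, on the output of Theorem~\ref{thm:reduction}, a sequence of length $\ell\le f\cdot d(T_1,T_2)$. Since $K=K(\varphi)\ge1$,
\begin{equation}\label{eq:transfer}
K\;\le\;\frac{\ell}{2M^2}\;\le\; f\cdot\Bigl(K+\frac1G\Bigr)\;\le\;2fK .
\end{equation}
The coordinates we construct have absolute value $G^{O(1)}$ and $G\le n$, so on these inputs time polynomial in $n$ and time polynomial in the bit length of the input mean the same.

\begin{proof}[Proof of Theorem~\ref{thm:constant}]
The gap $r$ in (VC) is a fixed constant; formulas, unlike graphs, allow us to raise it to a power. For formulas $\varphi,\psi$ let $\varphi\circ\psi$ be obtained by replacing every leaf labeled $x_i$ by a copy $\psi_i$ of $\psi$ on its own set of variables, the same set for all leaves labeled $x_i$. Then $K(\varphi\circ\psi)=K(\varphi)K(\psi)$. Indeed, in a satisfying assignment the indices $i$ with $\psi_i$ true satisfy $\varphi$, so there are at least $K(\varphi)$ of them, and each uses at least $K(\psi)$ ones. Conversely, take an optimal set $I$ of true variables for $\varphi$, give $\psi_i$ an optimal assignment for $i\in I$ and all zeros otherwise; this satisfies $\varphi\circ\psi$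 with $K(\varphi)K(\psi)$ ones.

Given a graph with at least one edge, delete isolated vertices and let $\varphi$ be the conjunction of $x_i\vee x_j$ over all edges $ij$, so that $K(\varphi)$ is the vertex cover number. Suppose an algorithm with constant $c$ exists, and fix $k$ with $r^k\ge2c$. If $\varphi$ has $s$ leaves, the $k$-fold composition $\varphi^{\circ k}$ has $s^k$ leaves, a polynomial number, and $K=K(\varphi)^k$. Run the algorithm on the output of Theorem~\ref{thm:reduction} for $\varphi^{\circ k}$. By \eqref{eq:transfer}, if $K(\varphi)\le a$ then $\ell/(2M^2)\le2ca^k\le r^ka^k$, and if $K(\varphi)>ra$ then $\ell/(2M^2)>r^ka^k$. This decides the problem in (VC), so $\mathrm P=\mathrm{NP}$.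
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $f$ be nondecreasing and suppose a polynomial-time algorithm has factor $f(n)$. By \eqref{eq:transfer} and the last sentence of Theorem~\ref{thm:reduction}, we obtain in polynomial time a satisfying assignment with at most $2f(n)K$ ones, provided $n$ is large. The number $G$ defined in Section~\ref{sec:system} is at least the number of nodes of $\varphi$, and $n\ge G$, so only instances of bounded size are excluded, and these are solved exactly.

(i) Encode Set Cover as $\bigwedge_e\bigvee_{A\ni e}x_A$, omitting empty sets. The formula has $N^{O(1)}$ nodes, so $n\le3G^6\le N^C$ for a constant $C$, and $2c_1\log n\le2c_1C\log N$. With $c_1=c_0/(2C)$ this contradicts (SC).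

(ii) A larger $\varepsilon$ gives a smaller factor, so let $\varepsilon<1$. Again $n\le N^C$, and $1+(C\log N)^{1-\varepsilon}\le(\log N)^{1-\varepsilon/2}$ for large $N$. Hence $2f(n)\le2^{(\log N)^{1-\varepsilon/2}}$, contradicting (LC) with $\varepsilon/2$.
\end{proof}

\section{Orientations and constrained flips}\label{sec:tools}

For points $a,b,c$ let $[abc]\in\{+,0,-\}$ be the sign of $\det(b-a,c-a)$; it is $+$ when $a,b,c$ are in counterclockwise order. It is unchanged by cyclic shifts and reversed by transpositions. Two segments \emph{cross} if they are not collinear and share a point interior to both. For distinct points of a set $P$ in general position: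
\begin{enumerate}
\item[(O1)] $ab$ and $cd$ cross if and only if $[abc]\ne[abd]$ and $[cda]\ne[cdb]$; segments on $P$ that do not cross meet at most in a common endpoint;
\item[(O2)] $p$ lies inside the triangle $abc$ if and only if $[abp]=[bcp]=[cap]=[abc]$.
\end{enumerate}
We also use the following textbook facts about a set $P$ of $n\ge3$ points in general position with $h$ hull vertices.
\begin{enumerate}
\item[(T1)] Every noncrossing set of segments extends to a triangulation. Every triangulation has $3n-3-h$ edges, contains the hull edges, and divides the hull into triangles with no point of $P$ inside, its \emph{faces}.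
\item[(T2)] If the three sides of a triangle are edges of $T$ and no point of $P$ is inside, the triangle is a face of $T$.
\item[(T3)] An edge $ab$ with points of $P$ on both sides of its line lies in two faces $abc$, $abd$; we call $c,d$ its \emph{apexes}. It can be flipped if and only if $ab$ crosses $cd$, and then the faces become $acd$, $bcd$.
\end{enumerate}

The upper bound needs a version of Lawson's theorem in which prescribed edges, the outlines of the gadgets, stay in place.

\begin{lemma}\label{lem:constrained}
Let $F$ be a set of $k$ points in general position and $C$ a noncrossing set of segments on $F$. Any two triangulations of $F$ containing $C$ are joined by a sequence of at most $k^2$ flips through triangulations containing $C$.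
\end{lemma}

\begin{proof}
By (O1) and (T3), triangulations and flips depend only on orientations, so after a small perturbation we may assume that no four points are cocircular. Let $\omega(x,y)=x^2+y^2$. For a triangulation $T\supseteq C$ let $f_T$ be the function on the hull that is affine on each face and equals $\omega$ on $F$. If $\pi$ is the affine function equal to $\omega$ at $a,b,c$, then $\omega-\pi$ has the form $|z-o|^2-\mathrm{const}$ and vanishes at $a,b,c$; so it is negative inside the circumcircle of $abc$ and positive outside.

\emph{Descent.} Let $ab\notin C$ be an edge of $T$ with apexes $c,d$, where $d$ is inside the circumcircle of $abc$. The segment $cd$ meets the line $ab$ at a point $z$. If $a$ were between $z$ and $b$, it would lie in the triangle $bcd$; but a point of a circle is not a convex combination of other points of the disc. The same holds for $b$, so $z$ is interior to $ab$ and the edge can be flipped. Before the flip the value at $z$ is $\pi(z)$. After it, the value is a convex combination of $\omega(c)=\pi(c)$ and $\omega(d)<\pi(d)$ with positive weights, hence smaller. The difference of the two functions is affine on the four triangles formed by $z$ and the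 sides of the quadrilateral, and vanishes at $a,b,c,d$; so it is negative inside the quadrilateral and zero elsewhere. Along a sequence of such flips $f_T$ never increases, and after $ab$ is removed $f_T$ lies strictly below the affine interpolation between $\omega(a)$ and $\omega(b)$ inside $ab$, so $ab$ never returns. After at most $\binom k2$ flips we reach $T\supseteq C$ in which, for each interior edge $ab\notin C$, the apex $d$ is outside the circumcircle of $abc$; that is, $f_T$ is strictly convex across every interior edge not in $C$. Call such a $T$ \emph{final}.

\emph{Uniqueness.} Let $T,T'$ be final, and let $x$ be a point of the hull on no line spanned by $F$, lying in faces $\Delta$ of $T$ and $\Delta'$ of $T'$. Let $\pi_\Delta$ be the affine extension of $f_T|_\Delta$. For a vertex $p$ of $\Delta'$, the segment from $x$ to $p$, without $p$, is interior to $\Delta'$. So it meets no point of $F$ and no edge of $C\subseteq T'$, and it meets edges of $T$ only by crossing interior edges not in $C$. Hence $f_T$ is convex along it; as $f_T=\pi_\Delta$ near $x$, we get $\omega(p)=f_T(p)\ge\pi_\Delta(p)$. Writing $x$ as a convex combination of the vertices of $\Delta'$ gives $f_{T'}(x)\ge\pi_\Delta(x)=f_T(x)$.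 By symmetry and continuity $f_T=f_{T'}$. Along an interior edge $e\notin C$ of $T$ this function is not affine near any point, so $e$ is covered by edges of $T'$; one of them overlaps $e$ in a segment, and by general position it equals $e$. Hull edges and $C$ lie in both triangulations, so $T\subseteq T'$ and, by maximality, $T=T'$.

Descending from one triangulation and reversing the descent from the other uses at most $2\binom k2\le k^2$ flips.
\end{proof}

\section{One channel}\label{sec:channel}

We now define the gadget by its orientations alone. Let $P$ be in general position and $m\ge2$. A \emph{channel of length $m$} in $P$ consists of points $u_1,\dots,u_m$, $w_1,\dots,w_m$, at most one \emph{left cap}, at most one \emph{right cap}, a partition $A^+\cup A^-$ of the set $A$ of all remaining points of $P$, and two \emph{guards} $r\in A^-$, $r'\in A^+$, subject to the following table. Put $U=\{u_i\}$, $W=\{w_j\}$ and order $U\cup W$ by $u_1\prec\dots\prec u_m\prec w_1\prec\dots\prec w_m$. For $z\prec z'\prec z''$ in $U\cup W$ and $p\notin U\cup W$, the signs $[zz'z'']$ and $[zz'p]$ depend only on the types of the points: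
\begin{equation}\label{eq:table}
\begin{array}{c|cccc}
zz'z'' & uuu & uuw & uww & www\\ \hline
[zz'z''] & + & - & + & -
\end{array}
\qquad
\begin{array}{c|cccc}
[zz'p] & A^+ & A^- & \text{left cap} & \text{right cap}\\ \hline
zz'=uu & + & - & - & -\\
zz'=uw & + & - & - & +\\
zz'=ww & + & - & + & +
\end{array}
\end{equation}
For $z\prec z'$ we say that $p$ is \emph{above} the line $zz'$ if $[zz'p]=+$ and \emph{below} it otherwise. Figure~\ref{fig:channel} realizes the table. The columns $A^\pm$ express the shear: these points lie above, or below, all lines spanned by $U\cup W$. The caps lie in the thin region below the lines $uu$ and above the lines $ww$.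

\emph{Mirror principle.} Relabel the same points by $\tilde u_i=w_{m+1-i}$, $\tilde w_j=u_{m+1-j}$, exchanging $A^+$ with $A^-$, $r$ with $r'$, and left with right; this is Figure~\ref{fig:channel} turned upside down. The order $\prec$ is reversed, and reversing $zz'z''$, or $zz'$ in $zz'p$, is a transposition. So the relabeled data satisfy the table obtained from \eqref{eq:table} by exchanging $u$ with $w$, reversing words, exchanging the columns as said, and negating all signs, and this is \eqref{eq:table} again. Every consequence of \eqref{eq:table} therefore has a \emph{mirror}, in which above and below are exchanged and the rung $(i,j)=u_iw_j$ becomes $(m+1-j,\,m+1-i)$.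

\begin{lemma}\label{lem:basic}
In a channel of length $m$:
\begin{enumerate}
\item[(a)] the points above the line $u_iw_j$ are the $u_k$ with $k>i$, the $w_k$ with $k>j$, the right cap and $A^+$;
\item[(b)] rungs $(i,j)$ and $(i',j')$ cross if and only if $(i-i')(j-j')<0$;
\item[(c)] if $i<k<i'$ and $p\in W\cup A^-$, then $u_k$ is inside the triangle $u_iu_{i'}p$; if $i<m$ and $p\in A^+$, then $u_{i+1}$ is inside the triangle $u_iw_jp$;
\item[(d)] $Q=u_1u_mw_mw_1$ is a convex quadrilateral, on or above the line $u_1w_1$ and on or below the line $u_mw_m$, and $Q\cap P=U\cup W$;
\item[(e)] the triangles $u_iu_{i+1}w_j$ and $u_iw_jw_{j+1}$ have no point of $P$ inside.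
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $k>i$, $[u_iw_ju_k]=-[u_iu_kw_j]=+$; for $k<i$, $[u_iw_ju_k]=[u_ku_iw_j]=-$. For $k>j$, $[u_iw_jw_k]=+$; for $k<j$, $[u_iw_jw_k]=-[u_iw_kw_j]=-$. The rest is the row $uw$.

(b) If $i<i'$ and $j>j'$, then by (a) $u_{i'}$ is above and $w_{j'}$ below the line $u_iw_j$, while $u_i$ is below and $w_j$ above the line $u_{i'}w_{j'}$; apply (O1). If $i<i'$ and $j<j'$, both ends of the second rung are above the first. Rungs with a common endpoint do not cross.

(c) Use (O2). In the first case $[u_iu_{i'}p]=-$, and $[u_iu_{i'}u_k]=-[u_iu_ku_{i'}]=-$, $[u_{i'}pu_k]=[u_ku_{i'}p]=-$, $[pu_iu_k]=[u_iu_kp]=-$. In the second $[u_iw_jp]=+$, and $[u_iw_ju_{i+1}]=+$, $[w_jpu_{i+1}]=[u_{i+1}w_jp]=+$, $[pu_iu_{i+1}]=[u_iu_{i+1}p]=+$.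

(d) The four signs $[u_1u_mw_m]$, $[u_mw_mw_1]$, $[w_mw_1u_1]$, $[w_1u_1u_m]$ are all $-$, so $Q$ is convex, and two of its sides are $u_1w_1$, $u_mw_m$. By (c) and its mirror, $U$ lies in the triangle $u_1u_mw_1$ and $W$ in $u_mw_1w_m$. By (a), every other point is above $u_mw_m$ or below $u_1w_1$.

(e) A point inside $u_iu_{i+1}w_j$ is above $u_iw_j$ and below $u_{i+1}w_j$, and by (a) there is none. The second triangle is the mirror case.
\end{proof}

For a triangulation $T$ of $P$ let $R(T)\subseteq\{1,\dots,m\}^2$ be its set of rungs. A \emph{path} is a nonempty sequence of lattice points in which each step adds $(1,0)$ or $(0,1)$; it is \emph{full} if it runs from $(1,1)$ to $(m,m)$. Let $\alpha$ be the full path through $(1,m)$ and $\beta$ the full path through $(m,1)$; the mirror maps each to itself. We say that $T$ is \emph{in state} $\alpha$ or $\beta$ if $R(T)$ is that path, and that the channel is \emph{open} in $T$ if $R(T)=\emptyset$. A \emph{cap triangle} is a face $qu_iw_j$ with $q$ a cap. A \emph{rung flip} removes a rung and inserts a rung.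

In the presence of other points, rungs may be destroyed, and $R(T)$ need not be a full path. The next lemma says that without a cap triangle the path can erode only at its ends, and only along $\beta$.

\begin{lemma}\label{lem:path}
If $T$ has no cap triangle and $R(T)\ne\emptyset$, then $R(T)$ is a path from some $(a,1)$ to some $(m,b)$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(b), $R(T)$ is a chain in the product order. Let $(i,j)\in R(T)$. The guards lie on both sides of its line, so it has an apex above. This apex is not a cap, by hypothesis. By (a), (c) and the mirror of (c), since faces are empty, it is $u_{i+1}$, or $w_{j+1}$, or a point $p\in A^+$, and the last case forces $i=m$.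

If $(i,j)$ is the largest element of the chain, the apexes $u_{i+1}$ and $w_{j+1}$ would give the larger rungs $(i+1,j)$ and $(i,j+1)$; so the apex is in $A^+$ and $i=m$. Suppose $(i,j)$ is not the largest and its apex is $p\in A^+$. Then $i=m$ and $(m,j')\in R(T)$ for some $j'>j$. Now $w_j$ is below and $p$ above the line $u_mw_{j'}$, and $[pw_ju_m]=-[u_mw_jp]=-$ while $[pw_jw_{j'}]=[w_jw_{j'}p]=+$. So the edges $u_mw_{j'}$ and $pw_j$ of $T$ cross, which is impossible. Hence every element but the largest is followed by $(i+1,j)$ or $(i,j+1)$, and the chain is a path ending at some $(m,b)$. By the mirror statement it starts at some $(a,1)$.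
\end{proof}

A full path $\gamma$ has exactly one vertex on each antidiagonal $i+j=s$, $2\le s\le2m$. Let $\Phi(\gamma)=\sum_{(i,j)\in\gamma}i-\sum_{(i,j)\in\alpha}i$. On the antidiagonal $s$ the first coordinates of $\beta$ and $\alpha$ differ by $s-2$ for $s\le m+1$ and by $2m-s$ for $s\ge m+2$, so
\begin{equation}\label{eq:phi}
\Phi(\alpha)=0,\qquad \Phi(\beta)=\tfrac{m(m-1)}2+\tfrac{(m-1)(m-2)}2=(m-1)^2 .
\end{equation}

\begin{lemma}[Rigidity]\label{lem:rigid}
Let $T^0,\dots,T^N$ be a flip sequence in which no $T^t$ has a cap triangle, $T^0$ is in state $\alpha$, and $T^N$ is in state $\beta$ or has the channel open. Then at least $(m-1)^2$ of its flips are rung flips.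
\end{lemma}

\begin{proof}
Cut the sequence at the first triangulation in which the channel is open, if there is one. While $R(T^t)\ne\emptyset$, it is a path from $(a,1)$ to $(m,b)$; complete it to a full path $\gamma^t$ by adding $(1,1),\dots,(a-1,1)$ and $(m,b+1),\dots,(m,m)$. Consider a flip from $T^t$ to $T^{t+1}$ removing $e$ and inserting $e'$.

If neither is a rung, $\gamma^{t+1}=\gamma^t$.

If both are rungs, let $e=(i,j)$. The apexes of $e$ are the ends of $e'$, so they lie in $U\cup W$. As in the previous proof the upper one is $u_{i+1}$ or $w_{j+1}$, and by the mirror the lower one is $u_{i-1}$ or $w_{j-1}$. Since $e'$ is a rung, $e'=(i+1,j-1)$ or $e'=(i-1,j+1)$. Each of the two faces at $e$ contains a second rung, so $e$ is not an end of $R(T^t)$, the completion is unchanged, and $\Phi$ changes by $\pm1$.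

If only $e$ is a rung and $R(T^{t+1})\ne\emptyset$, then $R(T^{t+1})=R(T^t)\setminus\{e\}$, and both are paths as in Lemma~\ref{lem:path}. A path occupies consecutive antidiagonals, so $e$ is an end. If $e=(a,1)$ is the start, the new start has second coordinate $1$, so it is $(a+1,1)$, and the completion puts $e$ back. If $e=(m,b)$ is the end, the new end is $(m,b-1)$, with the same effect. So $\gamma^{t+1}=\gamma^t$. If only $e'$ is a rung, apply this to the reversed flip.

If $R(T^{t+1})=\emptyset$, then $R(T^t)$ is a single point $(a,1)=(m,b)$, that is $(m,1)$, and $\gamma^t=\beta$.

So $\gamma^t$ starts at $\alpha$ and reaches $\beta$, and $\Phi(\gamma^t)$ changes only in rung flips, by $1$ each time. Now use \eqref{eq:phi}.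
\end{proof}

The hypothesis on cap triangles cannot be dropped: Lemma~\ref{lem:ops}(b) below goes from $\alpha$ to $\beta$ in $4(m-1)$ flips, none of them a rung flip.

Finally we describe the two ways in which a channel is triangulated in our constructions. By the entries $uuu$ and $www$ of \eqref{eq:table}, $u_1\cdots u_m$ and $w_1\cdots w_m$ are convex polygons. Fix triangulations $\Pi_U$, $\Pi_W$ of them, each with $2m-3$ edges including the sides. Call the triangles $\Delta^U=ru_1u_m$ and $\Delta^W=r'w_mw_1$ the \emph{islands}.

\begin{lemma}[Fillings]\label{lem:fill}
\begin{enumerate}
\item[(a)] For a full path $\gamma$, the set $\Pi_U\cup\Pi_W\cup\gamma$ is a triangulation of $U\cup W$. In any triangulation of $P$ containing it, two consecutive rungs of $\gamma$ bound a face $u_iu_{i+1}w_j$ or $u_iw_jw_{j+1}$.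
\item[(b)] The set $\Pi_U\cup\{ru_i:1\le i\le m\}$ is a triangulation of $U\cup\{r\}$, whose hull is $\Delta^U$, and $\Delta^U$ contains no point of $W\cup\{r'\}$. The mirror statement holds for $\Delta^W$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (T1) it suffices to check noncrossing and count edges.

(a) Let $i<i'$. All of $W$ is below the line $u_iu_{i'}$, so $u_iu_{i'}$ crosses no edge of $\Pi_W$. If it crossed a rung $u_kw_j$, then $i<k<i'$ by Lemma~\ref{lem:basic}(a); but then $u_k$ and $w_j$ are both below $u_iu_{i'}$. The mirror handles $\Pi_W$, and rungs of a path do not cross. There are $2(2m-3)+(2m-1)=3\cdot2m-3-4$ edges, and $U\cup W$ has four hull vertices. The last claim is (T2) with Lemma~\ref{lem:basic}(e).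

(b) By Lemma~\ref{lem:basic}(c) the hull is $\Delta^U$. If $ru_k$ crossed $u_iu_{i'}$, then $[ru_ku_i]\ne[ru_ku_{i'}]$; as $[ru_ku_s]=[u_ku_sr]$ is $-$ for $s>k$ and $+$ for $s<k$, this means $i<k<i'$, and then $r$ and $u_k$ are both below $u_iu_{i'}$. There are $(2m-3)+m=3(m+1)-3-3$ edges. Finally $[u_1u_mr]=-$, whereas $[u_mrw_j]=-[u_mw_jr]=+$ and $[u_1u_mr']=+$, so by (O2) $w_j$ and $r'$ are outside $\Delta^U$.
\end{proof}

\section{The channels of a formula and the two triangulations}\label{sec:system}

Let $G$ be $V$ plus the number of nodes of $\varphi$. If $G<20$, replace $\varphi$ by the conjunction of ten copies of itself on the same variables; this has the same satisfying assignments and at least $19$ nodes. So we may assume $G\ge20$; then the root is not a leaf, and $G$ is at most a constant times the number of nodes of the given formula. Put $M=G^4$ and $m=G^5+1$.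

There are $G$ channels: a \emph{lock} $L_i$ of length $M+1$ for each variable $x_i$, and a channel of length $m$ for each node. We write $m_g$ for the length of $g$ and add the index $g$ to $U,W,A,r,\dots$ when needed. Each cap $q$ comes with a set $S(q)$ of channels that block it:
\begin{itemize}
\item a lock has no cap;
\item a leaf labeled $x_i$ has a left cap with set $\{L_i\}$;
\item an $\wedge$-node with children $a,b$ has a left cap with set $\{a,b\}$;
\item an $\vee$-node with children $a,b$ has a left cap with set $\{a\}$ and a right cap with set $\{b\}$.
\end{itemize}
Given an assignment, call $L_i$ true if $x_i=1$. Then \emph{a node is true if and only if it has a cap $q$ with all of $S(q)$ true}.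

Let $D_g=U_g\cup W_g\cup\{r_g,r'_g\}$ be the \emph{cluster} of $g$. For a cap $q$ of $g$ let $\nabla(q)$ be the closed triangle $qu_1w_1$ if $q$ is a left cap and $qu_{m_g}w_{m_g}$ if it is a right cap. The islands $\Delta_g^U$, $\Delta_g^W$ are closed triangles as well.

\begin{proposition}\label{prop:realize}
In time polynomial in $G$ one can compute a point set $P$ in general position, with integer coordinates of absolute value $G^{O(1)}$, that is the disjoint union of the clusters and caps of the $G$ channels and has the following properties.
\begin{enumerate}
\item[(R1)] Each $g$ is a channel of length $m_g$ in $P$, with the caps listed above.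
\item[(R2)] If $q$ is a cap of $g$ and $h\in S(q)$, then every segment from $q$ to a point of $U_g\cup W_g$ crosses every rung of $h$.
\item[(R3)] The hulls $\operatorname{conv}D_g$ are pairwise disjoint and contain no caps, and $\Delta_g^U\cap\Delta_g^W=\emptyset$.
\item[(R4)] If $q$ is a cap of $g$, then $\nabla(q)$ contains no point of $A_g$, is disjoint from $\operatorname{conv}D_h$ for $h\notin S(q)\cup\{g\}$, and is disjoint from $\Delta_h^U$ and $\Delta_h^W$ for $h\in S(q)$.
\end{enumerate}
\end{proposition}

Property (R2) says that a cap is useless until its blockers are open and gives the lower bound; (R4) says that nothing else is in the way and gives the upper bound. The proof is in Section~\ref{sec:coordinates}. Note that $G\le|P|\le G(2m+4)\le3G^6$.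

We describe triangulations of $P$ on two levels, so that the edges between gadgets can be rearranged at a cost depending on $G$ and not on $m$. Let $F$ consist of all caps, all guards, and the corners $u_1,u_{m_g},w_1,w_{m_g}$ of all channels; $|F|\le8G$. For a set $O$ of channels, called \emph{released}, let $C_O$ consist of
\begin{itemize}
\item the four sides of $Q_g$ and the diagonal $u_{m_g}w_1$, for $g\notin O$;
\item the sides of $\Delta_g^U$ and $\Delta_g^W$, for $g\in O$.
\end{itemize}
By (R3) and Lemma~\ref{lem:basic}(d), $C_O$ is noncrossing. Let $\tau\supseteq C_O$ be a triangulation of $F$. The two halves of $Q_g$ for $g\notin O$, and the islands of $g\in O$, have no point of $F$ inside, by Lemma~\ref{lem:basic}(d), Lemma~\ref{lem:fill}(b) and (R3); so they are faces of $\tau$. Given states $\sigma_g\in\{\alpha,\beta\}$ for $g\notin O$, let $T[\tau;O,\sigma]$ be obtained from $\tau$ by replacing the two faces in $Q_g$ by the filling of Lemma~\ref{lem:fill}(a) with $\gamma=\sigma_g$ for $g\notin O$, and each island of $g\in O$ by the filling of Lemma~\ref{lem:fill}(b). Every point of $P\setminus F$ is used and the hull is divided into empty triangles, so this is a triangulation of $P$.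 For $g\notin O$ all rungs of $g$ lie in $Q_g$, so it is in state $\sigma_g$ at $g$. A released channel need not be open, since $\tau$ may contain a rung between corners; we use being released only in the upper bound and being open only in the lower bound.

Fix a triangulation $\tau_0\supseteq C_\emptyset$ of $F$, found by adding segments greedily, and let
\[
T_1=T[\tau_0;\emptyset,\ \text{all }\alpha],\qquad T_2=T[\tau_0;\emptyset,\ \text{root }\beta,\ \text{all others }\alpha].
\]
Both are computable in polynomial time. Theorem~\ref{thm:reduction} follows from Propositions~\ref{prop:realize}, \ref{prop:lower} and \ref{prop:upper}.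

\section{The lower bound}\label{sec:lower}

\begin{proposition}\label{prop:lower}
From a flip sequence of length $\ell$ from $T_1$ to $T_2$ one can compute, in time polynomial in $G$ and $\ell$, a satisfying assignment of $\varphi$ with at most $\ell/(2M^2)$ ones. In particular $d(T_1,T_2)\ge2M^2K(\varphi)$.
\end{proposition}

\begin{proof}
If $\ell\ge(m-1)^2=G^{10}$, then $\ell\ge2VG^8=2M^2V$ because $2V\le G^2$, and the all-ones assignment will do. So let $\ell<(m-1)^2$. Let $I$ be the set of $i$ such that $L_i$ is open at some time, and set $x_i=1$ exactly for $i\in I$.

\emph{If a node $v$ has a cap triangle at some time, then $v$ is true.} We use induction from the leaves up. A cap triangle $qu_iw_j$ has the edge $qu_i$, which by (R2) crosses every rung of every $h\in S(q)$; so all $h\in S(q)$ are open at that time. If $h$ is a lock, it is true by the definition of $I$. If $h$ is a node, it is not the root, so it is in state $\alpha$ in $T_1$; it becomes open after fewer than $(m-1)^2$ flips, so by Lemma~\ref{lem:rigid} it has a cap triangle at some time and is true by induction. Thus all of $S(q)$ is true, and so is $v$.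

The root passes from $\alpha$ to $\beta$ in fewer than $(m-1)^2$ flips, so by Lemma~\ref{lem:rigid} it has a cap triangle at some time. Hence the assignment satisfies $\varphi$.

It remains to bound $|I|$. Let $i\in I$. The lock $L_i$ has no caps and is in state $\alpha$ in both $T_1$ and $T_2$. Apply Lemma~\ref{lem:rigid} to the part of the sequence from $T_1$ to the first time $L_i$ is open, and to the reversal of the part from the last such time to $T_2$. These parts share no flip, and the reverse of a rung flip is a rung flip, so the sequence contains at least $2M^2$ rung flips of $L_i$. A rung flip of $L_i$ is not a rung flip of another lock, so $\ell\ge2M^2|I|$.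
\end{proof}

\section{The upper bound}\label{sec:upper}

Let $k=|F|\le8G$. The sequence is built from five operations on triangulations $T=T[\tau;O,\sigma]$.

\begin{lemma}\label{lem:ops}
Let $g$ be a channel.
\begin{enumerate}
\item[(a)] \emph{Rearrange.} For any triangulation $\tau'\supseteq C_O$ of $F$, at most $k^2$ flips lead from $T$ to $T[\tau';O,\sigma]$.
\item[(b)] \emph{Toggle with a cap.} If $g\notin O$ has a cap $q$ with $S(q)\subseteq O$, then at most $k^2+4(m_g-1)$ flips lead to some $T[\tau';O,\sigma']$, where $\sigma'$ differs from $\sigma$ exactly at $g$.
\item[(c)] \emph{Toggle without a cap.} If $g\notin O$, then $(m_g-1)^2$ flips lead to $T[\tau;O,\sigma']$ with $\sigma'$ as in (b).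
\item[(d)] \emph{Release.} If $g\notin O$ and $\sigma_g=\beta$, then at most $k^2+2(m_g-1)$ flips lead to some $T[\tau';O\cup\{g\},\sigma]$.
\item[(e)] \emph{Reattach.} If $g\in O$, then at most $k^2+2(m_g-1)$ flips lead to some $T[\tau';O\setminus\{g\},\sigma]$ with $\sigma_g=\beta$.
\end{enumerate}
In (d) and (e) the states of the other channels outside $O$ are unchanged.
\end{lemma}

\begin{proof}
In this proof $m$ stands for $m_g$.

(a) All sides of the replaced faces belong to $C_O$. So the two faces of $\tau$ at an edge outside $C_O$ are also faces of $T[\tau;O,\sigma]$, and a flip of that edge in $\tau$ is a flip in $T[\tau;O,\sigma]$. Apply Lemma~\ref{lem:constrained}.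

(b) By the mirror principle, which preserves $\alpha$, $\beta$, $Q_g$ and the diagonal $(m,1)$ and matches the two forms of $\nabla(q)$, let $q$ be a left cap. We first make $qu_1w_1$ a face. The segments $qu_1,qw_1$ are below the line $u_1w_1$ except for their ends, so they do not cross the edges of $C_O$ in $Q_g$. The edges of $C_O$ belonging to $h\ne g$ lie in $\operatorname{conv}D_h$, and they are island sides when $h\in S(q)$, because $S(q)\subseteq O$; by (R4) they miss $\nabla(q)$. So $C_O\cup\{qu_1,qw_1\}$ extends to a triangulation $\tau'$ of $F$. No point of $F$ is inside $\nabla(q)$: points of $A_g$ are excluded by (R4), and $u_m$, $w_m$ and a right cap are above $u_1w_1$. Hence $qu_1w_1$ is a face of $\tau'$, and we reach $T[\tau';O,\sigma]$ by (a).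

Now walk along the path $\sigma_g$. Suppose $(i,j)\ne(m,m)$ is the first remaining rung and $qu_iw_j$ is a face. The point $q$ is below the line $u_iw_j$. If the next rung is $(i,j+1)$, the upper apex is $w_{j+1}$, and
\[
[qw_{j+1}u_i]=-[u_iw_{j+1}q]=+,\qquad [qw_{j+1}w_j]=-[w_jw_{j+1}q]=-,
\]
so $u_iw_j$ crosses $qw_{j+1}$; the flip creates the face $qu_iw_{j+1}$. If the next rung is $(i+1,j)$, the upper apex is $u_{i+1}$, and
\[
[qu_{i+1}u_i]=-[u_iu_{i+1}q]=+,\qquad [qu_{i+1}w_j]=[u_{i+1}w_jq]=-,
\]
so $u_iw_j$ crosses $qu_{i+1}$; the flip creates the face $qu_{i+1}w_j$. After $2(m-1)$ flips all rungs but $(m,m)$ have been replaced by the edges $qu_i,qw_j$ with $i,j\ge2$. This triangulation does not depend on whether we started from $\alpha$ or $\beta$. Reversing the walk for the other state finishes the operation.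

(c) A full path $\gamma\ne\beta$ has a step in $j$ followed at once by a step in $i$, say $(i,j-1),(i,j),(i+1,j)$; otherwise all steps in $i$ come first. The apexes of $(i,j)$ are $w_{j-1}$ and $u_{i+1}$, and $(i,j)$ crosses $(i+1,j-1)$ by Lemma~\ref{lem:basic}(b). The flip yields the filling of another full path and raises $\Phi$ by $1$. By \eqref{eq:phi}, repeating this from $\alpha$ reaches $\beta$ after exactly $(m-1)^2$ flips; reverse the sequence for the other direction.

(d) The guards now take over the rungs, which is possible only from $\beta$. The triangle $ru_1w_1$ is on or below the line $u_1w_1$, so it meets $Q_g$ only in that side; by the mirror, $r'u_mw_m$ meets $Q_g$ only in $u_mw_m$. The vertices $r,u_1,w_1$ are below the line $u_mw_m$ and $r'u_mw_m$ is on or above it, so the two triangles are disjoint. Both lie in $\operatorname{conv}D_g$, which by (R3) meets no edge of $C_O$ of another channel and contains no point of $F\setminus D_g$. The only point of $D_g$ below $u_1w_1$ is $r$, so $ru_1w_1$ is empty, and by the mirror so is $r'u_mw_m$. Hence there is a triangulation $\tau_1\supseteq C_O$ of $F$ with both triangles as faces; reach it by (a).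

For $i=1,\dots,m-1$ flip $u_iw_1\to ru_{i+1}$. At step $i$ the faces at $u_iw_1$ are $ru_iw_1$ and $u_iu_{i+1}w_1$; the point $r$ is below and $u_{i+1}$ above the line $u_iw_1$, and
\[
[ru_{i+1}u_i]=-[u_iu_{i+1}r]=+,\qquad [ru_{i+1}w_1]=[u_{i+1}w_1r]=-,
\]
so the flip is legal and creates the face $ru_{i+1}w_1$. Then perform the mirror flips $u_mw_j\to r'w_{j-1}$ for $j=m,\dots,2$. All rungs but $(m,1)$ are now replaced by the edges $ru_i$ $(i\ge2)$ and $r'w_j$ $(j\le m-1)$. So the region $Q_g\cup ru_1w_1\cup r'u_mw_m$ is divided into the two filled islands and the faces $ru_mw_1$, $r'u_mw_1$, and nothing outside it has changed. Forgetting the fillings, we see a triangulation $\tau'$ of $F$, namely $\tau_1$ with $u_1w_1,u_mw_m$ replaced by $ru_m,r'w_1$. It contains $C_{O\cup\{g\}}$, and the result is $T[\tau';O\cup\{g\},\sigma]$.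

(e) Apply the proof of (d) to $O\setminus\{g\}$ to get $\tau_1\supseteq C_{O\setminus\{g\}}$ and the corresponding $\tau'\supseteq C_O$. Reach $T[\tau';O,\sigma]$ by (a) and reverse the $2(m-1)$ flips of (d).
\end{proof}

\begin{proposition}\label{prop:upper}
$d(T_1,T_2)\le2M^2\bigl(K(\varphi)+1/G\bigr)$.
\end{proposition}

\begin{proof}
Fix a satisfying assignment with $K=K(\varphi)$ ones, and for each true node $v$ a cap $q_v$ with all of $S(q_v)$ true. Start at $T_1$.
\begin{enumerate}
\item For each true lock: toggle it to $\beta$ by (c) and release it by (d).
\item For each true node $v$ other than the root, children before parents: toggle $v$ to $\beta$ by (b) with $q_v$, which is allowed since all of $S(q_v)$ is true and hence already released; then release $v$ by (d).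
\item Toggle the root to $\beta$ by (b).
\item Go through the released channels in the reverse order of release: reattach by (e) and toggle back to $\alpha$. For a lock use (c). For a node $v$ use (b) with $q_v$; the channels of $S(q_v)$ were released before $v$, so they are still released.
\item Rearrange to $\tau_0$ by (a).
\end{enumerate}
This ends at $T_2$. The operations (c) cost $2KM^2$ flips. Apart from them, a node other than the root accounts for at most $4k^2+(4+2+2+4)(m-1)$ flips, a lock for at most $2k^2+4M$, and the root, including step~5, for at most $2k^2+4(m-1)$. With $k\le8G$, $m-1=G^5$ and $G\ge20$,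
\[
d(T_1,T_2)\le2KM^2+12G^6+256G^3\le2KM^2+13G^6=2M^2\Bigl(K+\frac{6.5}{G^2}\Bigr)\le2M^2\Bigl(K+\frac1G\Bigr).\qedhere
\]
\end{proof}

\section{Coordinates}\label{sec:coordinates}

We prove Proposition~\ref{prop:realize} in three steps: an integer skeleton of centers, caps and axes with exactly the wanted incidences; tiny clusters at the centers; and a perturbation into general position.

\subsection{The skeleton}

Let $S_g$ be the union of the sets $S(q)$ over the caps $q$ of $g$, and let $Z=1000G^3$.

\begin{lemma}\label{lem:skeleton}
One can compute in polynomial time, for each channel $g$, an integer point $c_g$, a nonzero integer vector $d_g$ and integer points for its caps, all with coordinates at most $Z$ in absolute value, such that, with \emph{axes} $\Lambda_g=c_g+\mathbb Rd_g$ and \emph{skeleton points} meaning centers $c_g$ and caps: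
\begin{enumerate}
\item[(S1)] the skeleton points are distinct and the axes are pairwise nonparallel;
\item[(S2)] the skeleton points on $\Lambda_g$ are exactly $c_g$, the caps of $g$, and the $c_h$ with $h\in S_g$;
\item[(S3)] a left cap of $g$ is $q=c_g-td_g$, and $c_h=c_g-sd_g$ for $h\in S(q)$, with integers $0<s<t$; for a right cap the same holds with plus signs.
\end{enumerate}
\end{lemma}

The difficulty is that a lock may have to lie on many axes. This is why leaves have their own channels: the center of a leaf slides freely along the axis of its parent, and its own axis is then drawn through the lock.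

\begin{proof}
Points and axes are chosen one by one. We keep (S1) and (S2) for the objects chosen so far: a new point must differ from the chosen points and avoid the chosen axes on which it does not belong, and a new axis must avoid the chosen points that do not belong on it and be parallel to no chosen axis (equal lines count as parallel). There are never more than $3G$ points and $G$ axes. Each choice is made among $B=20G$ values of an integer parameter, of which we show that at most $12G$ are bad.

Let $c_{L_i}=p_i=(i,i^2)$ and $d_{L_i}=(1,2i)$. These axes are tangents of a parabola: they have distinct slopes and each contains only one $p_j$. Let the root have center $(0,1)$; the tangent at $p_i$ meets $x=0$ at height $-i^2\ne1$. Process the inner nodes $v$, parents before children, so that $c_v$ is already chosen.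

\emph{Axis of $v$.} Take $d_v=(1,\nu)$ with $1\le\nu\le B$. Each chosen point other than $c_v$ and each chosen axis excludes at most one $\nu$: at most $4G$ bad values.

\emph{Centers of the children}, one after the other. Take $c_a=c_v+td_v$ with $-B\le t\le-1$ if $a$ belongs to the set of the left cap and $1\le t\le B$ otherwise. Each chosen point excludes one $t$, and each other chosen axis meets $\Lambda_v$ once: at most $4G$ bad values. If $a$ is a leaf labeled $x_i$, set at once $d_a=c_a-p_i$ and let its cap be $q_a=c_a-2d_a=2p_i-c_a$, so (S3) holds with $s=1$, $t=2$. Since $p_i\notin\Lambda_v$, every line through $p_i$ meets $\Lambda_v$ at most once. Four more conditions arise.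
\begin{itemize}
\item $\Lambda_a$ contains no earlier point $z\ne p_i$: the line $zp_i$ excludes at most one $t$, so at most $3G$ are bad.
\item $\Lambda_a$ is parallel to no earlier axis: the parallel through $p_i$ excludes at most one $t$, so at most $G$ are bad.
\item $q_a$ is not an earlier point: $t\mapsto q_a$ is injective, so at most $3G$ are bad.
\item $q_a$ is on no earlier axis: it moves on the reflection of $\Lambda_v$ in $p_i$, which is parallel to and disjoint from $\Lambda_v$ and so meets every other earlier axis once; at most $G$ are bad.
\end{itemize}

\emph{Caps of $v$.} Take $c_v+td_v$ with $-2B\le t\le-B-1$ for the left cap and $B+1\le t\le2B$ for the right cap. As for centers, at most $4G$ values are bad.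

For the size, a step from parent to child changes each coordinate by at most $B^2=400G^2$, and depths are at most $G-1$, so centers of nodes have coordinates at most $1+400G^2(G-1)\le400G^3$. Caps of inner nodes add at most $2B^2=800G^2$. The $p_i$ have coordinates at most $G^2$, so directions and caps of leaves have coordinates at most $400G^3+2G^2$. All of these, and the other directions, are at most $Z$.
\end{proof}

Let $e_g$ be $d_g$ rotated by $+90^\circ$. The \emph{$g$-frame} assigns to the point $c_g+\xi d_g+\eta e_g$ the coordinates $(\xi,\eta)$. It preserves orientations and divides lengths by $|d_g|\in[1,\sqrt2Z]$, and $\eta=\det(d_g,p-c_g)/|d_g|^2$ for a point $p$. A nonzero determinant of integer vectors is at least $1$ in absolute value and $|d_g|^2\le2Z^2$, so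
\begin{equation}\label{eq:integral}
|\eta|\ge\frac1{2Z^2}\ \text{ for skeleton points off }\Lambda_g\text{ and for the vectors }d_h,\ h\ne g .
\end{equation}

\subsection{The clusters}

Put
\[
\lambda=\frac1{100Z^3},\quad \rho=\frac{\lambda}{100Z^3},\quad \delta=\frac{\rho}{4m},\quad \mu=\frac{\delta\rho}{100Z},\quad \kappa=\frac{\mu\delta}{100Zm}.
\]
These are, in decreasing order, the half-length of a channel, the distance of the guards from the axis, the spacing in a chain, the distance of the chains from the axis, and the curvature of the chains. In the $g$-frame, for $1\le i\le m_g$, let
\[
u_i=(-\lambda+\delta i,\ \mu+\kappa i^2),\qquad w_{m_g+1-i}=(\lambda-\delta i,\ -\mu-\kappa i^2),\qquad r_g=(-\lambda,-\rho),\qquad r'_g=(\lambda,\rho).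
\]
Let $P^*$ be the union of all clusters $D_g$ and all caps; centers are not in $P^*$. The half-turn $(\xi,\eta)\mapsto(-\xi,-\eta)$ induces the mirror relabeling on $D_g$, and what we use about the other points are bounds on $|\xi|,|\eta|$; so each verification below has a mirror, with left and right caps exchanged. The set $P^*$ may contain collinear triples. We verify (R1)--(R4) for $P^*$, reading the islands as the \emph{halves} $\operatorname{conv}(U_g\cup\{r_g\})$ and $\operatorname{conv}(W_g\cup\{r'_g\})$.

Since $m_g\le m$, $\delta m=\rho/4$ and $\kappa m^2=\mu\rho/(400Z)\le\mu$, we have in the $g$-frame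
\begin{equation}\label{eq:box}
U_g\subset[-\lambda,-\lambda+\rho/4]\times[\mu,2\mu],\qquad W_g\subset[\lambda-\rho/4,\lambda]\times[-2\mu,-\mu].
\end{equation}
We need three estimates on how other clusters look from $g$.
\begin{enumerate}
\item[(E1)] \emph{Clusters are small.} In the $h$-frame $D_h$ has $|\xi|,|\eta|\le\lambda$, so $\operatorname{conv}D_h$ is within Euclidean distance $\sqrt2\lambda\cdot\sqrt2Z=1/(50Z^2)$ of $c_h$, and within that distance in every frame. Hence points of $P^*$ are at distance at most $2\sqrt2Z+1/25\le3Z$ from each other and from all centers, and $|\xi|\le3Z$ on $P^*$ in every frame.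
\item[(E2)] \emph{Clusters off the axis.} If $h\ne g$ and $h\notin S_g$, then $c_h\notin\Lambda_g$ by (S1) and (S2), so by \eqref{eq:integral} $|\eta|\ge\frac1{2Z^2}-\frac1{50Z^2}>\rho$ on $\operatorname{conv}D_h$ in the $g$-frame.
\item[(E3)] \emph{Clusters on the axis.} Let $h\in S_g$. By \eqref{eq:box} and $\rho/4+2\mu\le\rho$, in the $h$-frame the two halves are within $\rho$ of $(-\lambda,0)$ and $(\lambda,0)$. So they are within Euclidean distance $2Z\rho=\lambda/(50Z^2)$ of $c_h-\lambda d_h$ and $c_h+\lambda d_h$. In the $g$-frame $\eta(c_h)=0$, so by \eqref{eq:integral} these two points have opposite $\eta$ of absolute value at least $\lambda/(2Z^2)$. Thus the halves of $h$ lie on opposite sides of $\Lambda_g$, with $|\eta|\ge\lambda/(4Z^2)=25Z\rho>\rho$. By (E1), $\xi$ is within $1/50$ of the nonzero integer $\xi(c_h)$ on $\operatorname{conv}D_h$.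
\end{enumerate}
Consequently every point of $A_g$ has $|\eta|\ge\rho$ in the $g$-frame: the guards of $g$ by definition, caps of other channels by (S2) and \eqref{eq:integral}, other clusters by (E2) and (E3). Let $A_g^+$ and $A_g^-$ be the parts with $\eta>0$ and $\eta<0$; then $r_g\in A_g^-$ and $r'_g\in A_g^+$.

\emph{(R1).} Work in the $g$-frame. The order $\prec$ is the order of increasing $\xi$, so for $z\prec z'$ the sign $[zz'p]$ is $+$ when $p$ lies above the line $zz'$ in the usual sense. The $u_i$ lie on the graph of a strictly convex function, which gives $uuu$. A line $u_iu_{i'}$ has slope $\kappa(i+i')/\delta\in(0,\mu/(50Z)]$, and $|\xi|\le3Z$ is within $4Z$ of $\xi(u_i)$, so on this range the line satisfies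
\[
0<\mu-\tfrac{4}{50}\mu\le\eta\le2\mu+\tfrac4{50}\mu<\rho .
\]
Hence $W_g$, the caps (where $\eta=0$) and $A_g^-$ are below it and $A_g^+$ is above it: this is $uuw$ and the row $uu$. The mirror gives $www$, $uww$ and the row $ww$. A line $u_iw_j$ has negative slope of absolute value at most $4\mu/(2\lambda-\rho/2)\le4\mu/\lambda$, so for $|\xi|\le3Z$ it has $|\eta|\le2\mu+16Z\mu/\lambda\le18Z\mu/\lambda=0.18\,\delta\rho/\lambda<\rho$; this gives the entries for $A_g^\pm$ in the row $uw$. At a left cap $\xi\le-1<\xi(u_i)$, so there the falling line is higher than $\eta(u_i)>0$ and the cap is below it; the right cap is the mirror case.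

\emph{(R2).} Let $q$ be a left cap of $g$, $h\in S(q)$, $z\in U_g\cup W_g$, and $xy$ a rung of $h$. The segment $qz$ is the graph of an affine function bounded by $2\mu$ on the interval from $\xi(q)\le\xi(c_h)-1$ to $\xi(z)\ge-\lambda$, and $\xi(c_h)\le-1$, by (S3). By (E3) the segment $xy$ has all $\xi$ within $1/50$ of $\xi(c_h)$, hence in the interior of that interval, and its ends have opposite $\eta$ of absolute value greater than $\rho>2\mu$. So $x,y$ are strictly on opposite sides of the line $qz$, and $xy$ meets that line at an interior point of $qz$. Then $q,z$ are strictly on opposite sides of the line $xy$; all four signs in (O1) are nonzero and as required.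

\emph{(R3).} By (E1) the hulls lie in discs of radius $1/50$ around distinct integer points, and the caps are other integer points. The halves of $g$ lie in $\xi<0$ and $\xi>0$.

\emph{(R4).} For a left cap, $\nabla(q)\subset\{|\eta|\le2\mu,\ \xi\le\lambda\}$, and $2\mu<\rho$. This excludes the points of $A_g$, the hulls $\operatorname{conv}D_h$ with $h\notin S_g\cup\{g\}$ by (E2), and the halves of $h\in S(q)$ by (E3). If $h\in S_g\setminus S(q)$, then $h$ belongs to the right cap and $\xi\ge1-1/50>\lambda$ on $\operatorname{conv}D_h$.

\subsection{General position}

We have verified statements of two kinds only: certain triples have a given nonzero orientation (R1, R2), and certain pairs of subsets of $P^*$ have disjoint hulls (R3, R4). Both kinds survive a small enough perturbation, and integrality tells us how small. Each of $\lambda^{-1},\rho^{-1},\delta^{-1},\mu^{-1},\kappa^{-1}$ is an integer dividing the next, so all coordinates in $P^*$ are multiples of $1/\Delta$, where $\Delta=\kappa^{-1}=G^{O(1)}$. Let $\theta=1/(1000Z\Delta^2)$.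

\begin{lemma}\label{lem:perturb}
Move every point of $P^*$ by at most $\theta$. Then nonzero orientations of triples are preserved, and if $X,Y\subseteq P^*$ have disjoint convex hulls, so do their images.
\end{lemma}

\begin{proof}
A nonzero determinant $\det(b-a,c-a)$ is a multiple of $\Delta^{-2}$. The vectors $b-a$, $c-a$ have length at most $3Z$ and change by at most $2\theta$, so the determinant changes by at most $12Z\theta+4\theta^2<\Delta^{-2}$.

The distance between the two hulls is attained by boundary points $x,y$, which lie on segments spanned by $X$ and by $Y$. If both are interior to their segments, $x-y$ is perpendicular to both, the segments are parallel, and we slide $x,y$ together until one of them is an endpoint. So we may assume $x\in P^*$. Either $y\in P^*$ too, and the distance is at least $1/\Delta$; or $y$ is the foot of the perpendicular from $x$ to a line $bc$ with $b,c\in P^*$, and the distance is $|\det(b-x,c-x)|/|b-c|\ge1/(3Z\Delta^2)$. A convex combination with fixed coefficients moves by at most $\theta$, so the distance decreases by at most $2\theta<1/(3Z\Delta^2)$.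
\end{proof}

Let $n=|P^*|$ and treat the points one at a time. Replace a point $a$ by $a+\frac{\theta}{2n^2}(x,y)$ with integers $0\le x,y<n^2$, chosen off all lines through two points already treated. There are fewer than $n^2$ such lines and each contains at most $n^2$ of the $n^4$ candidates, so a choice exists and is found in polynomial time. Each point moves by less than $\theta$, and no three of the new points are collinear. Scaling by $2n^2/\theta=2000n^2Z\Delta^2$, a multiple of $\Delta$, gives a set $P$ with integer coordinates of absolute value $G^{O(1)}$. By Lemma~\ref{lem:perturb} and (O1), $P$ satisfies (R1) and (R2) and all the disjointness statements; by Lemma~\ref{lem:fill}(b) the halves of $g$ in $P$ are the islands $\Delta_g^U$, $\Delta_g^W$, so these statements are (R3) and (R4). This proves Proposition~\ref{prop:realize}, and with it Theorems~\ref{thm:reduction}, \ref{thm:constant} and \ref{thm:strong}.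

\begin{thebibliography}{9}

\bibitem{Column}
Computational Geometry Column 61, \texttt{http://www.cs.uwm.edu/faculty/ad/column61.pdf}.

\bibitem{DS04}
Dinur and Safra, \emph{Inform. Process. Lett.} 89 (2004).

\bibitem{DSt14}
Dinur and Steurer, 2014.

\bibitem{RS97}
Raz and Safra, 1997.

\end{thebibliography}
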